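\title{A counterexample to a conjecture on the singular Milnor number of matrix families}

\begin{abstract}
Let $i$ be a germ of a holomorphic family of square matrices with $p$ parameters that is logarithmically transverse, outside the origin, to the hypersurface $D=\{G=0\}$ of singular matrices. After a small perturbation of $i$, the set of parameters with singular matrix has the homotopy type of a wedge of $\mu_\Delta(i)$ spheres of dimension $p-1$. It has been conjectured that $\mu_\Delta(i)$ equals the dimension of the module $\theta(i)/(ti(\theta_p)+i^*(\ker dG))$ whenever $p$ is at least the codimension of the singular locus of $D$. We show that this fails for a generic linear family $\mathbb C^6\to\mathrm{Mat}_3$ of $3\times3$ matrices: the number of spheres is at most $4$, and the dimension of the module is at least $5$.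
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A holomorphic family of square matrices is a map germ $i$ from a parameter space $(\mathbb C^p,0)$ to a space of matrices. It determines the hypersurface of parameters at which the matrix is singular. We compare two numbers attached to this situation: a topological one, which counts the spheres that appear when the family is perturbed, and an algebraic one, the dimension of a module built from $i$.

\subsection*{Definitions}
Let $\mathrm{Mat}_n=\mathbb C^P$ be one of three complex linear spaces: (a) all $n\times n$ matrices, $n\ge2$; (b) symmetric $n\times n$ matrices, $n\ge2$; (c) skew-symmetric $n\times n$ matrices, $n\ge4$ even. The \emph{discriminant} $D\subset\mathrm{Mat}_n$ is the hypersurface of singular matrices. Its reduced equation is $G=\det$ in cases (a) and (b), and the Pfaffian $G=\mathrm{Pf}$ in case (c). The bounds on $n$ make the singular locus of $D$ non-empty.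

Let $\mathcal O_p$ be the ring of germs of holomorphic functions on $(\mathbb C^p,0)$ and $\theta_p$ the $\mathcal O_p$-module of germs of vector fields; $\mathcal O_P$ and $\theta_P$ are the same objects on $(\mathbb C^P,0)$. Two modules of vector fields are attached to $D$. The module $\operatorname{Der}(-\log D)$ consists of the fields $\chi$ tangent to $D$, that is, with $dG(\chi)\in(G)$. Its submodule
\[
\ker dG=\{\chi: dG(\chi)=0\}
\]
consists of the fields tangent to every level set of $G$. The \emph{logarithmic tangent space} of $D$ at a point $y$ is $T^{\log}_yD=\{\chi(y):\chi\in\operatorname{Der}(-\log D)\}$, and a map $i$ is \emph{logarithmically transverse} to $D$ at $x$ if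
\[
d_xi(T_x\mathbb C^p)+T^{\log}_{i(x)}D=T_{i(x)}\mathbb C^P .
\]
The hypersurface $D$ is singular, and $T^{\log}_yD$ replaces its tangent space; Lemma~\ref{lem:orbits} identifies it in case (a) with the tangent space of the set of matrices of the same rank as $y$.

Suppose that $i:(\mathbb C^p,0)\to(\mathbb C^P,0)$ is logarithmically transverse to $D$ outside $0$. Fix a sufficiently small closed ball $B$ about $0\in\mathbb C^p$, and then a sufficiently small perturbation $i_t$ of $i$ that is logarithmically transverse to $D$ at every point of $B$. The set $i_t^{-1}(D)\cap B$ is the \emph{singular Milnor fiber} of $i^{-1}(D)$. It is known to have the homotopy type of a wedge of spheres of dimension $p-1$; we take this fact as given. The number of spheres is the \emph{singular Milnor number} $\mu_\Delta(i)$.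

On the algebraic side, let $\theta(i)\cong\mathcal O_p^P$ be the module of germs of vector fields along $i$, that is, the infinitesimal deformations of $i$. Let $ti:\theta_p\to\theta(i)$ be the map $ti(\xi)=di\circ\xi$, and let $i^*(\ker dG)$ be the $\mathcal O_p$-submodule generated by the compositions $\chi\circ i$ with $\chi\in\ker dG$. Put
\begin{equation}\label{eq:module}
M(i)=\frac{\theta(i)}{ti(\theta_p)+i^*(\ker dG)} .
\end{equation}
The denominator consists of deformations that one regards as trivial: those coming from coordinate changes in the source, and those that move $i(x)$ along the level sets of $G$.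

\subsection*{The expected equality}
Take first $P=1$, $G(y)=y$ and $D=\{0\}$, so that $i=f$ is a function. Then $\operatorname{Der}(-\log D)$ is generated by $y\,\partial/\partial y$, logarithmic transversality outside $0$ says that $f^{-1}(0)$ is smooth outside $0$, and $f-t$ is an admissible perturbation. The singular Milnor fiber is the ordinary Milnor fiber. Since $\ker dG=0$, the module $M(f)$ is the Jacobian algebra $\mathcal O_p/(\partial f/\partial x_1,\dots,\partial f/\partial x_p)$, and $\mu_\Delta(f)=\dim_{\mathbb C}M(f)$ is the classical formula for the Milnor number. Behind it lies a conservation law: when $f$ is perturbed to a function with non-degenerate critical points, the number of these points equals the number of spheres, and it also equals $\dim M(f)$, because the dimension of the Jacobian algebra is conserved under the perturbation.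

For a singular $D$ the picture is similar. We shall see in Remark~\ref{rem:local} that the local pieces of the module~\eqref{eq:module} for $i_t$ sit at the critical points of $G\circ i_t$ that lie \emph{off} $i_t^{-1}(D)$, and in Section~\ref{sec:euler} that, for the families studied here, these critical points count the spheres. One therefore expects $\mu_\Delta(i)=\dim M(i)$, provided that the dimension is again conserved. This is a theorem in two dimensions $p$. Let $J_G$ be the Jacobian ideal of $G$.

\begin{theorem}[\cite{GM05}]\label{thm:GM}
Let $D\subset\mathbb C^P$ be a hypersurface with reduced equation $G$ such that $\mathcal O_P/J_G$ is Cohen--Macaulay, with support of codimension $m_0$ in $\mathbb C^P$. Let $i:(\mathbb C^p,0)\to(\mathbb C^P,0)$ be logarithmically transverse to $D$ outside $0$, and let $p=m_0$ or $p=m_0-1$. Then the singular Milnor fiber of $i^{-1}(D)$ has the homotopy type of a wedge of spheres of dimension $p-1$, and $\mu_\Delta(i)=\dim_{\mathbb C}M(i)$.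
\end{theorem}

For each of the three matrix spaces $\mathcal O_P/J_G$ is Cohen--Macaulay, and its support is the singular locus of $D$. The following conjecture extends the equality from $p=m_0$ to all $p\ge m_0$.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 4.4]{MLLC}). \emph{Let $i:(\mathbb C^p,0)\to(\mathrm{Mat}_n,0)$ be a germ of any of the three types of matrix families. Assume that $p$ is at least the codimension of the singular locus of $D$ in $\mathrm{Mat}_n$ and that $i$ is logarithmically transverse to $D$ outside $0$. Then $\mu_\Delta(i)=\dim_{\mathbb C}M(i)$.}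
\medskip

\subsection*{The result}
We show that the conjecture is false. A property holds for a \emph{generic} linear map if it holds outside a set of Lebesgue measure zero in the space of linear maps.

\begin{theorem}\label{thm:main}
Consider type \textup{(a)} with $n=3$, so that $\mathrm{Mat}_3=\mathbb C^9$ and $G=\det$, and let $p=6$. The singular locus of $D$ is the set of matrices of rank at most $1$, of codimension $4\le p$. For a generic linear map $\ell:\mathbb C^6\to\mathrm{Mat}_3$, the germ $i=\ell$ is logarithmically transverse to $D$ outside $0$, and
\[
\mu_\Delta(\ell)\le4,\qquad \dim_{\mathbb C}\frac{\theta(\ell)}{t\ell(\theta_6)+\ell^*(\ker dG)}\ge5 .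
\]
Hence the conjecture fails.
\end{theorem}

Both bounds are governed by the codimension $3$ of the image $L$ of $\ell$. The module $M(\ell)$ is a quotient of $\mathcal O_6\otimes(\mathbb C^9/L)\cong\mathcal O_6^3$, whose space of $1$-jets has dimension $21$, and only $16$ relations are available to cut it down; this gives $21-16=5$ (Section~\ref{sec:lower}). The critical points of the determinant on a translate of $L$, off $D$, are carried by matrix inversion to the $3$-dimensional annihilator of $L$, where they become intersection points of two plane conics; this gives $4$ (Section~\ref{sec:critical}). An Euler characteristic computation identifies the number of critical points with $\mu_\Delta(\ell)$ (Section~\ref{sec:euler}). Section~\ref{sec:model} carries out both counts by hand for $2\times2$ matrices, where they agree.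

\section{Logarithmic transversality and the rank strata}\label{sec:orbits}

From now on $\mathrm{Mat}_n$ is the space of all $n\times n$ matrices and $G=\det$. The definition of $T^{\log}_yD$ involves all vector fields tangent to $D$. We replace it by a geometric description and show that a finite-dimensional space of linear fields inside $\ker dG$ already spans it.

For $0\le c\le n$ let $\Sigma_c$ be the set of matrices of corank $c$. It is an orbit of $GL_n\times GL_n$ acting by left and right multiplication, so it is a complex submanifold with
\begin{equation}\label{eq:tangent}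
T_y\Sigma_c=\{\xi y+y\eta:\ \xi,\eta\in\mathrm{Mat}_n\}.
\end{equation}
It is invariant under multiplication by $\mathbb C^*$, so $y\in T_y\Sigma_c$. We have $D=\Sigma_1\cup\dots\cup\Sigma_n$ and $\Sigma_n=\{0\}$.

Near a point of $\Sigma_c$, after permuting rows and columns, write $y=\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix}$ with $\alpha$ invertible of size $n-c$, and let $\sigma=\delta-\gamma\alpha^{-1}\beta$ be the Schur complement. The entries of $\alpha,\beta,\gamma,\sigma$ are local coordinates, $\operatorname{rank}y=n-c+\operatorname{rank}\sigma$, and $\det y=\det\alpha\cdot\det\sigma$. Hence $\Sigma_c=\{\sigma=0\}$ locally, so that $\Sigma_c$ has codimension $c^2$. Moreover $\det$ is a unit times a non-zero form of degree $c$ in the entries of $\sigma$, so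
\begin{equation}\label{eq:order}
\det\ \text{vanishes to order exactly } c \text{ at each point of }\Sigma_c .
\end{equation}
In particular the singular locus of $D$ is $\Sigma_2\cup\dots\cup\Sigma_n$, of codimension $4$.

We use throughout the formula $d\det_y(w)=\operatorname{tr}(\operatorname{adj}(y)\,w)$, where $\operatorname{adj}(y)$ is the adjugate matrix, $\operatorname{adj}(y)\,y=y\operatorname{adj}(y)=\det(y)I$. For invertible $y$ it reads
\begin{equation}\label{eq:ddet}
d\det\nolimits_y(w)=\det(y)\operatorname{tr}(y^{-1}w).
\end{equation}
Let $\mathfrak s$ be the space of linear vector fields $y\mapsto\xi y+y\eta$ with $\operatorname{tr}\xi+\operatorname{tr}\eta=0$, and put $\mathfrak s(y)=\{\chi(y):\chi\in\mathfrak s\}$.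

\begin{lemma}\label{lem:orbits}
We have $\mathfrak s\subset\ker dG$. If $y\in\Sigma_c$ with $c\ge1$, then $\mathfrak s(y)=T_y^{\log}D=T_y\Sigma_c$. If $y\in\Sigma_0$, then $T^{\log}_yD=\mathrm{Mat}_n$. Consequently a map is logarithmically transverse to $D$ at $x$ if and only if it is transverse at $x$ to the stratum $\Sigma_c$ that contains the image of $x$.
\end{lemma}

\begin{proof}
The derivative of $\det$ along $y\mapsto\xi y+y\eta$ is
\[
\operatorname{tr}(\operatorname{adj}(y)\,\xi y)+\operatorname{tr}(\operatorname{adj}(y)\,y\eta)=(\operatorname{tr}\xi+\operatorname{tr}\eta)\det y .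
\]
So $\mathfrak s\subset\ker dG\subset\operatorname{Der}(-\log D)$, and $\mathfrak s(y)\subset T^{\log}_yD$.

Let $y\in\Sigma_c$ with $c\ge1$, and let $\chi$ be a field near $y$ with $dG(\chi)=aG$, where $a$ is holomorphic. Its local flow $\varphi_s$ satisfies $\frac{d}{ds}(G\circ\varphi_s)=(a\circ\varphi_s)(G\circ\varphi_s)$, so $G\circ\varphi_s=\exp\big(\int_0^s a\circ\varphi_\tau\,d\tau\big)\,G$ is a unit times $G$. As $\varphi_s$ is a local biholomorphism, $G$ has the same order of vanishing at $\varphi_s(y)$ as at $y$. By~\eqref{eq:order} the integral curve through $y$ stays in $\Sigma_c$, so $\chi(y)\in T_y\Sigma_c$. Thus $T^{\log}_yD\subset T_y\Sigma_c$.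

It remains to show $T_y\Sigma_c\subset\mathfrak s(y)$, that is, to impose the trace condition in~\eqref{eq:tangent} at no cost. This uses $c\ge1$. Choose a non-zero row vector $\phi$ with $\phi y=0$ and a column vector $u$ with $\phi u=1$. Then $\xi_0=u\phi$ satisfies $\xi_0y=0$ and $\operatorname{tr}\xi_0=1$. Replacing $\xi$ by $\xi-(\operatorname{tr}\xi+\operatorname{tr}\eta)\xi_0$ leaves $\xi y+y\eta$ unchanged and makes the sum of the traces zero.

Finally, $G$ times any constant vector field lies in $\operatorname{Der}(-\log D)$, and the values of these fields span $\mathrm{Mat}_n$ where $G\ne0$.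
\end{proof}

\begin{remark}[the local pieces of the module]\label{rem:local}
Let $i$ be a holomorphic map from an open subset of $\mathbb C^p$ to $\mathrm{Mat}_n$, let $f=\det\circ\,i$ and $y=i(x)$, and let $M(i)_x$ be the quotient~\eqref{eq:module} formed with germs at $x$ and $y$.

(a) \emph{If $y\in D$ and $i$ is logarithmically transverse to $D$ at $x$, then $M(i)_x=0$.} Indeed, $M(i)_x$ modulo the maximal ideal at $x$ is a quotient of $\mathrm{Mat}_n/(d_xi(\mathbb C^p)+\mathfrak s(y))$, which is $0$ by Lemma~\ref{lem:orbits}; apply Nakayama's lemma.

(b) \emph{If $y\notin D$, then $M(i)_x$ is the Jacobian algebra of $f$ at $x$.} Indeed, some partial derivative, say $\partial_1G$, is a unit at $y$ by~\eqref{eq:ddet}. The fields $\partial_k-(\partial_kG/\partial_1G)\,\partial_1$ with $k\ge2$ lie in $\ker dG$ and form a basis together with $\partial_1$. So $w\mapsto dG(w)$ maps $\theta(i)$ onto the ring of germs at $x$ with kernel $i^*(\ker dG)$, and it sends $ti(\partial/\partial x_j)$ to $\partial f/\partial x_j$.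

Thus $M(i)_x$ has dimension $1$ at a non-degenerate critical point of $f$ off $D$. With $\operatorname{Der}(-\log D)$ in place of $\ker dG$ the quotient would vanish at all points off $D$ and would not see these critical points. This remark motivates the proof of Theorem~\ref{thm:main} but is not used in it.
\end{remark}

\section{A model: trace-free $2\times2$ matrices}\label{sec:model}

The topology of the model, and the local topology at each critical point in Section~\ref{sec:euler}, is that of a non-degenerate quadratic form.

\begin{lemma}\label{lem:quadric}
Let $q(u)=u_1^2+\dots+u_p^2$ and let $B_r\subset\mathbb C^p$ be the closed ball of radius $r$ about $0$.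
\begin{enumerate}
\item[(a)] The set $q^{-1}(0)\cap B_r$ is contractible, and for $0<|\delta|<r^2$ the set $q^{-1}(\delta)\cap B_r$ is homotopy equivalent to $S^{p-1}$.
\item[(b)] The map $q|_{\partial B_r}:\partial B_r\to\mathbb C=\mathbb R^2$ is a submersion at every point with $|q|<r^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first set is star-shaped about $0$. Multiplying $u$ by a scalar of modulus $1$ reduces the second claim to $\delta>0$. With $u=a+\sqrt{-1}\,b$ and $a,b\in\mathbb R^p$, the equation $q=\delta$ reads $|a|^2=\delta+|b|^2$, $a\cdot b=0$. The maps $(a,b)\mapsto\big(\sqrt{\delta+\tau^2|b|^2}\;a/|a|,\ \tau b\big)$, $1\ge\tau\ge0$, preserve these equations, do not increase $|u|^2=\delta+2|b|^2$, and retract the set onto the sphere $\{|a|^2=\delta,\ b=0\}$.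

(b) If $q|_{\partial B_r}$ is not a submersion at $u$, there is $\lambda$ with $|\lambda|=1$ such that $\operatorname{Re}(\lambda\sum u_k\,du_k)$ vanishes on $T_u\partial B_r=\ker\operatorname{Re}(\sum\bar u_k\,du_k)$. A complex-linear form is determined by its real part, so $\lambda u=\kappa\bar u$ with $\kappa$ real. Then $|\kappa|=1$ and $\lambda q(u)=\kappa|u|^2$, so $|q(u)|=r^2$.
\end{proof}

\begin{example}\label{ex:model}
Let $n=2$, $p=3$, and let $\ell$ parametrize the space $L$ of trace-free matrices:
\[
\ell(u)=\begin{pmatrix}u_1&u_2+\sqrt{-1}\,u_3\\ u_2-\sqrt{-1}\,u_3&-u_1\end{pmatrix},\qquad i_t=\ell+tI,\qquad f_t=\det\circ\,i_t=t^2-q(u).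
\]
At a point mapped to $\Sigma_1$, transversality to $\Sigma_1$ means $df_t\ne0$, and $df_t$ vanishes only at $u=0$. Since $i_t(u)=0$ forces $t=0$ (take the trace) and then $u=0$, the map $\ell$ is logarithmically transverse to $D$ outside $0$, and $i_t$ is so everywhere for $t\neq0$.

\emph{Topology.} The singular Milnor fiber $\{q=t^2\}\cap B$ is homotopy equivalent to $S^2$ by Lemma~\ref{lem:quadric}, so $\mu_\Delta(\ell)=1$.

\emph{Critical points.} There is one critical point of $f_t$ off $D$, namely $u=0$. It can be found without coordinates: by~\eqref{eq:ddet}, an invertible $y\in L+tI$ is critical if and only if $\operatorname{tr}(y^{-1}w)=0$ for all trace-free $w$, that is, if and only if $y^{-1}$ lies on the line $\mathbb CI$. This forces $y=tI$. The search has moved from the $3$-dimensional space $L$ to its $1$-dimensional annihilator.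

\emph{Algebra.} The trace identifies $\theta(\ell)/t\ell(\theta_3)$ with $\mathcal O_3$, so $M(\ell)=\mathcal O_3/\mathfrak a$, where $\mathfrak a$ is generated by the functions $\operatorname{tr}(\chi\circ\ell)$, $\chi\in\ker dG$. The partial derivatives of $\det$ are, up to sign, the four coordinates, which are linearly independent; so a field in $\ker dG$ vanishes at $0$, and $\mathfrak a$ lies in the maximal ideal $\mathfrak m$. The fields $y\mapsto\ell(u')y$ lie in $\mathfrak s$ and contribute $\operatorname{tr}(\ell(u')\ell(u))=2(u_1'u_1+u_2'u_2+u_3'u_3)$, so $\mathfrak a=\mathfrak m$ and $\dim M(\ell)=1$.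

The three numbers agree, as Theorem~\ref{thm:GM} predicts, since here $m_0=4$ and $p=m_0-1$.
\end{example}

In the example the linear fields in $\ker dG$ kill the whole linear part of $\theta(\ell)/t\ell(\theta_p)$. For a $6$-dimensional space of $3\times3$ matrices there are too few of them to do so.

\section{The module has dimension at least five}\label{sec:lower}

From now on $n=3$ and $p=6$.

\subsection*{Choice of $\ell$}
A smooth map $\phi:X\to Y$ is transverse to a submanifold $Z\subset Y$ if $d_x\phi(T_xX)+T_{\phi(x)}Z=T_{\phi(x)}Y$ whenever $\phi(x)\in Z$. The parametric transversality theorem implies: if $\Phi:X\times\Lambda\to Y$ is a smooth submersion, then $\Phi(\cdot,\lambda)$ is transverse to $Z$ for all $\lambda$ outside a set of measure zero.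

The map $(\mathbb C^6\setminus0)\times\operatorname{Hom}(\mathbb C^6,\mathbb C^9)\to\mathbb C^9$, $(x,\ell)\mapsto\ell(x)$, is a submersion, because for fixed $x\ne0$ it is linear and onto in $\ell$. So for generic $\ell$ the restriction of $\ell$ to $\mathbb C^6\setminus0$ is transverse to $\Sigma_0,\dots,\Sigma_3$. Fix such an $\ell$ for the rest of the paper; no other genericity condition is imposed on it. By Lemma~\ref{lem:orbits}, $\ell$ is logarithmically transverse to $D$ outside $0$. Transversality to $\Sigma_3=\{0\}$ at a point mapped to $0$ would require a surjective differential, which is impossible as $6<9$. Hence $\ell(x)\ne0$ for $x\ne0$: the map $\ell$ is injective and $L=\ell(\mathbb C^6)$ has dimension $6$.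

\subsection*{Linear fields in $\ker dG$}
A lower bound for $M(\ell)$ requires an \emph{upper} bound for $\ker dG$, so the inclusion $\mathfrak s\subset\ker dG$ does not help. We bound the lowest-order terms of the fields in $\ker dG$. Let $R_d$ be the space of forms of degree $d$ in the entries $y_{ij}$ of $y$, and let $s_1,\dots,s_9\in R_2$ be the partial derivatives of $\det$; up to sign they are the $2\times2$ minors. Put
\[
K_1=\ker\Big(R_1^{\,9}\to R_3,\ (\chi_k)\mapsto\sum_k\chi_ks_k\Big).
\]

\begin{lemma}\label{lem:K1}
Every germ $\chi\in\ker dG$ at $0$ has constant term $0$ and linear part in $K_1$, and $\dim K_1\le16$.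
\end{lemma}

\begin{proof}
A germ $\chi=\sum\chi_k\partial_k$ lies in $\ker dG$ if and only if $\sum\chi_ks_k=0$. All $s_k$ have degree $2$, so the part of degree $d+2$ of this equation is the same equation for the homogeneous component of degree $d$ of $\chi$. For $d=1$ this says that the linear part lies in $K_1$. For $d=0$ it is a linear relation among the minors. A monomial $y_{ij}y_{kl}$ that occurs in a minor determines its rows $\{i,k\}$ and its columns $\{j,l\}$, so different minors involve disjoint sets of monomials. Hence the minors are linearly independent, and the constant term vanishes.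

Let $I_3\subset R_3$ be the image of $R_1^{\,9}$, the space of cubics generated by the minors. For all indices,
\[
y_{ij}\,y_{kl}\,y_{ab}\equiv y_{il}\,y_{kj}\,y_{ab}\pmod{I_3},
\]
since $y_{ij}y_{kl}-y_{il}y_{kj}$ is $0$ if $i=k$ or $j=l$ and is a minor up to sign otherwise. So in a monomial $y_{i_1j_1}y_{i_2j_2}y_{i_3j_3}$ we may exchange the column indices of any two factors, and therefore permute $j_1,j_2,j_3$ arbitrarily. The class of the monomial modulo $I_3$ thus depends only on the multisets $\{i_1,i_2,i_3\}$ and $\{j_1,j_2,j_3\}$. There are $\binom53=10$ multisets of size $3$ from $\{1,2,3\}$, so $\dim R_3/I_3\le100$. Since $\dim R_3=\binom{11}3=165$, we get $\dim I_3\ge65$ and $\dim K_1=81-\dim I_3\le16$.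
\end{proof}

The bound is sharp, and $K_1=\mathfrak s$. Indeed $\mathfrak s\subset K_1$; the pairs $(\xi,\eta)$ with $\operatorname{tr}\xi+\operatorname{tr}\eta=0$ form a space of dimension $17$; and $\xi y+y\eta=0$ for all $y$ forces $\eta=-\xi$ (take $y=I$) and then $\xi$ scalar. So $\dim\mathfrak s=16$.

\begin{proposition}\label{prop:lower}
$\dim_{\mathbb C}M(\ell)\ge5$.
\end{proposition}

\begin{proof}
We have $\theta(\ell)=\mathcal O_6\otimes\mathbb C^9$, and $t\ell(\theta_6)=\mathcal O_6\otimes L$ because the fields $t\ell(\partial/\partial x_j)$ are constant vectors forming a basis of $L$. So $M(\ell)$ is the quotient of $E=\mathcal O_6\otimes(\mathbb C^9/L)\cong\mathcal O_6^3$ by the image of $\ell^*(\ker dG)$. Let $\mathfrak m\subset\mathcal O_6$ be the maximal ideal. The space $E/\mathfrak m^2E$ has dimension $3(1+6)=21$. An element of $\ell^*(\ker dG)$ is a finite sum $\sum a_\nu\,(\chi_\nu\circ\ell)$ with $a_\nu\in\mathcal O_6$ and $\chi_\nu\in\ker dG$. By Lemma~\ref{lem:K1} it is congruent modulo $\mathfrak m^2\theta(\ell)$ to $\chi\circ\ell$, where $\chi\in K_1$ is the linear part of $\sum a_\nu(0)\chi_\nu$. So the image of $\ell^*(\ker dG)$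 in $E/\mathfrak m^2E$ has dimension at most $16$, and
\[
\dim M(\ell)\ge\dim M(\ell)/\mathfrak m^2M(\ell)\ge21-16=5.\qedhere
\]
\end{proof}

\section{At most four critical points off the discriminant}\label{sec:critical}

We perturb $\ell$ by translation, $i_t=\ell+tv$, and count the critical points of $\det\circ\,i_t$ off $D$. A direct count is awkward: the six partial derivatives also vanish at every point mapped to $\Sigma_2$. As in Example~\ref{ex:model}, we pass to the inverse matrix, which exists exactly off $D$ and lives in a smaller space.

Let
\[
L^\perp=\{z\in\mathrm{Mat}_3:\operatorname{tr}(zw)=0\ \text{for all } w\in L\}.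
\]
The form $(z,w)\mapsto\operatorname{tr}(zw)$ is non-degenerate, so $\dim L^\perp=3$. Let $U=\{z\in L^\perp:\det z\ne0\}$, which is allowed to be empty, and
\[
Q:U\to\mathbb C^9/L\cong\mathbb C^3,\qquad Q(z)=z^{-1}\bmod L .
\]
Choose $v\in\mathbb C^9$, with class $\bar v=v\bmod L$, such that
\begin{enumerate}
\item[(V1)] the map $\ell+v:\mathbb C^6\to\mathbb C^9$ is transverse to $\Sigma_0,\dots,\Sigma_3$;
\item[(V2)] $\bar v$ is a regular value of $Q$, that is, $dQ_z$ is onto for every $z\in Q^{-1}(\bar v)$.
\end{enumerate}
Almost all $v$ satisfy (V1), by parametric transversality for the submersion $(x,v)\mapsto\ell(x)+v$. Almost all $v$ satisfy (V2), because the critical values of $Q$ have measure zero by Sard's theorem, and so does their preimage in $\mathbb C^9$. Condition (V1) makes $i_t$ an admissible perturbation, and (V2) will make the critical points non-degenerate. Since $6<9$, (V1) implies that $\ell+v$ misses $0$, so $\bar v\ne0$.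

Put $i_t=\ell+tv$ and $f_t=\det\circ\,i_t$. For $t\ne0$,
\begin{equation}\label{eq:scaling}
i_t(x)=t\,i_1(x/t),\qquad f_t(x)=t^3f_1(x/t).
\end{equation}
The strata are invariant under scaling, so (V1) and Lemma~\ref{lem:orbits} show that $i_t$ is logarithmically transverse to $D$ at every point of $\mathbb C^6$ for $t\neq0$.

\begin{proposition}\label{prop:critical}
The critical points of $f_1$ on $\mathbb C^6$ with $f_1\ne0$ are non-degenerate, and their number $N$ is at most $4$.
\end{proposition}

\begin{proof}
Let $y=\ell(x)+v$ with $\det y\ne0$, and put $z=y^{-1}$. By~\eqref{eq:ddet}, $x$ is critical if and only if $\operatorname{tr}(zw)=0$ for all $w\in L$, that is, $z\in L^\perp$. As $\ell$ is injective with image $L$, the map $x\mapsto(\ell(x)+v)^{-1}$ is a bijection from the critical points with $f_1\ne0$ onto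
\[
F=\{z\in U:z^{-1}\in L+v\}=Q^{-1}(\bar v).
\]

\emph{Non-degeneracy.} The derivative of $y\mapsto y^{-1}$ in the direction $w'$ is $-y^{-1}w'y^{-1}$. Differentiating~\eqref{eq:ddet} in the direction $w'$ gives the second derivative
\[
\det(y)\big(\operatorname{tr}(zw)\operatorname{tr}(zw')-\operatorname{tr}(zwzw')\big).
\]
At a critical point the first term vanishes for $w,w'\in L$, so the Hessian of $f_1$, transported to $L$ by $\ell$, is $-\det(y)\operatorname{tr}(zwzw')$. It is degenerate if and only if there is $0\ne w\in L$ with $zwz\in L^\perp$. On the other hand, $dQ_z(\zeta)=-z^{-1}\zeta z^{-1}\bmod L$ for $\zeta\in L^\perp$, so $\ker dQ_z=\{\zeta\in L^\perp:z^{-1}\zeta z^{-1}\in L\}$. The substitution $\zeta=zwz$ matches this kernel with the kernel of the Hessian. For $z\in F$ the map $dQ_z$ is onto by (V2), hence bijective, as source and target have dimension $3$. So the Hessian is non-degenerate. By the inverse function theorem $F$ is discrete; being an algebraic subset of $U$, it is finite.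

\emph{Counting.} The map $Q$ is homogeneous of degree $-1$, so the equation $Q(z)=\bar v$ splits into a condition on the line through $z$ and a normalization. Choose a basis $e_1,e_2,e_3$ of $\mathbb C^9/L$ with $e_3=\bar v$, and write $\operatorname{adj}(z)\bmod L=(q_1(z),q_2(z),q_3(z))$ for $z\in L^\perp$. The $q_k$ are quadratic forms on $L^\perp$, and $Q=(q_1,q_2,q_3)/\det$. In $\mathbb P(L^\perp)=\mathbb P^2$ let
\[
V=\{q_1=q_2=0\},\qquad S=\{[z]\in V:\ q_3(z)\ne0,\ \det z\ne0\}.
\]
The map $z\mapsto[z]$ sends $F$ to $S$, and it is a bijection: for $[z]\in S$ we have $Q(z)=ae_3$ with $a\ne0$, and $Q(\lambda z)=a\lambda^{-1}e_3$ equals $e_3$ exactly for $\lambda=a$. So $S$ is finite. It is also open in $V$, so each point of $S$ is an isolated point of $V$.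

The conics $q_1=0$ and $q_2=0$ may have a common component, which we now remove. Suppose $S\ne\emptyset$. Then $q_1\ne0$ and $q_2\ne0$, since otherwise $V$ is a curve or $\mathbb P^2$ and has no isolated point. Let $h$ be a greatest common divisor of $q_1$ and $q_2$, of degree $d\in\{0,1,2\}$, and write $q_k=hq_k'$ for $k=1,2$. The set $\{h=0\}\subset V$ is empty or a curve, so none of its points is isolated in $V$. Hence $S\subset\{q_1'=q_2'=0\}$. The forms $q_1',q_2'$ are coprime of degree $2-d$, so by B\'ezout's theorem they have at most $(2-d)^2\le4$ common zeros. Thus $N=|F|=|S|\le4$.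
\end{proof}

\section{The singular Milnor number counts the critical points}\label{sec:euler}

Let $B\subset\mathbb C^6$ be the closed ball of an arbitrary radius $\varepsilon>0$ about $0$, and let $F_t=B\cap f_t^{-1}(0)$. For small $\varepsilon$ and small $t\ne0$ this is the singular Milnor fiber.

\begin{proposition}\label{prop:euler}
$\chi(F_t)=1-N$ for all sufficiently small $t\ne0$. Hence $\mu_\Delta(\ell)=N$.
\end{proposition}

The plan is to embed $F_t$ in a contractible set $X_t=B\cap\{|f_t|\le\eta\}$ and to compute the Euler characteristic of $X_t\setminus F_t$ by fibering it over a punctured disc with $f_t$. This needs no information on the singularities of $F_t$ itself. We first recall two tools.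

\subsection*{Ehresmann's theorem with corners}
Let $\pi:Y\to T$ be a smooth map to a connected manifold, let $\rho_1,\dots,\rho_b$ be smooth real functions on $Y$, and let $Z=\{\rho_1\le0,\dots,\rho_b\le0\}$. For $z\in Z$ put $J(z)=\{j:\rho_j(z)=0\}$. Suppose that $\pi|_Z$ is proper and that $(\pi,(\rho_j)_{j\in J(z)})$ is a submersion at each $z\in Z$. Then any two fibers of $\pi|_Z$ are homeomorphic, by a homeomorphism that respects each face $\{\rho_j=0\}$. To see this, lift a vector field on $T$, near each $z\in Z$, to a field that annihilates $\rho_j$ for $j\in J(z)$, on a neighborhood where $\rho_j<0$ for $j\notin J(z)$. Patch the lifts by a partition of unity. The result is tangent to all faces, and properness allows one to integrate it.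

\subsection*{Euler characteristic with compact supports}
A semialgebraic set $E$ is a finite disjoint union of cells $C$, each semialgebraically homeomorphic to some $\mathbb R^{\dim C}$, and $\chi_c(E)=\sum_C(-1)^{\dim C}$ does not depend on the decomposition. It is additive on disjoint unions, multiplicative on products, invariant under semialgebraic homeomorphisms, and equal to the usual Euler characteristic $\chi$ on compact sets. By Hardt's theorem, a continuous semialgebraic map $E\to A$ is a semialgebraically trivial fibration over each piece of a finite semialgebraic partition of $A$. Hence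
\begin{equation}\label{eq:hardt}
\chi_c(E)=e\,\chi_c(A)\quad\text{if every fiber of }E\to A\text{ has }\chi_c=e .
\end{equation}

\subsection*{Control on the sphere}
To apply Ehresmann's theorem we need $f_t$ to be a submersion on $\partial B$ for values near $0$. This is the delicate point: $df_0$ vanishes at the points of $\partial B$ mapped to $\Sigma_2$, so the property does not follow by continuity from the zero level. We use instead a condition that is open, holds along the zero level by transversality, and implies submersivity off the zero level. It is here that the fields of $\mathfrak s$, which annihilate $\det$, are needed.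

\begin{lemma}\label{lem:boundary}
There are $\eta>0$ and $t_0>0$ such that, for $|t|<t_0$ and $x\in\partial B$ with $0<|f_t(x)|\le2\eta$, the map $f_t|_{\partial B}:\partial B\to\mathbb C=\mathbb R^2$ is a submersion at $x$.
\end{lemma}

\begin{proof}
For $(x,t)\in\partial B\times\mathbb C$ consider the real-linear map
\[
\Lambda_{x,t}:\mathbb C^6\oplus\mathfrak s\to\mathbb C^9,\qquad(w,\chi)\mapsto\ell(\operatorname{pr}_xw)+\chi(i_t(x)),
\]
where $\operatorname{pr}_x$ is the orthogonal projection onto $T_x\partial B$. It depends continuously on $(x,t)$, so the set $W$ of pairs where it is onto is open.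

The set $W$ contains each $(x,0)$ with $f_0(x)=0$. Indeed, $y=\ell(x)$ lies in some $\Sigma_c$ with $c\ge1$, and $\ell(\mathbb C^6)+\mathfrak s(y)=\mathbb C^9$ by transversality at $x\neq0$ and Lemma~\ref{lem:orbits}. We have $\mathbb C^6=T_x\partial B\oplus\mathbb Rx$, and the missing direction is recovered from $\ell(x)=y\in T_y\Sigma_c=\mathfrak s(y)$. So $\ell(T_x\partial B)+\mathfrak s(y)=\mathbb C^9$.

Therefore the continuous function $|t|+|f_t(x)|$ is positive on the compact set $\{(x,t)\notin W:|t|\le1\}$, and it is bounded below there by some $\kappa>0$. Choose $t_0\le1$ and $\eta$ with $t_0+2\eta<\kappa$. If $|t|<t_0$ and $0<|f_t(x)|\le2\eta$, then $(x,t)\in W$. Apply $d\det_y$ at $y=i_t(x)$ to the image of $\Lambda_{x,t}$. The form $d\det_y$ maps $\mathbb C^9$ onto $\mathbb C$ by~\eqref{eq:ddet} and vanishes on $\mathfrak s(y)$, and $d\det_y\circ\,\ell=d_xf_t$. Hence $d_xf_t(T_x\partial B)=\mathbb C$.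
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:euler}]
\emph{Step 1: the critical points.} By~\eqref{eq:scaling}, for $t\ne0$ the critical points of $f_t$ with $f_t\ne0$ are the points $tx'$, where $x'$ runs through the $N$ critical points of Proposition~\ref{prop:critical}. They are non-degenerate, with critical values $t^3f_1(x')$. Keep $\eta$ and shrink $t_0$ so that, for $0<|t|<t_0$, they lie in the interior of $B$ and have critical values of modulus less than $\eta$. For $t=0$, Euler's identity $d_xf_0(x)=3f_0(x)$ for the homogeneous cubic $f_0$ shows that there are no critical points with $f_0\ne0$.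

\emph{Step 2: $\chi(X_t)=1$ for $|t|<t_0$, where $X_t=B\cap\{|f_t|\le\eta\}$.} Apply Ehresmann's theorem to the projection $\pi(x,t)=t$ on $\mathbb C^6\times\{|t|<t_0\}$ with $\rho_1=|x|^2-\varepsilon^2$ and $\rho_2=|f_t(x)|^2-\eta^2$. Properness holds since $B$ is compact. The submersion condition says that the differentials in $x$ of the $\rho_j$ with $j\in J$ are independent over $\mathbb R$. For $J=\{1\}$ this holds as $x\neq0$. For $J=\{2\}$ it holds because $f_t\ne0$ and $d_xf_t$ is onto $\mathbb C$ by Step 1. For $J=\{1,2\}$ it holds because $d_x\rho_2$ does not vanish on $\ker d_x\rho_1=T_x\partial B$, by Lemma~\ref{lem:boundary}. So $X_t$ is homeomorphic to $X_0$. Since $|f_0(\tau x)|=\tau^3|f_0(x)|$ for $0\le\tau\le1$, the set $X_0$ is star-shaped about $0$, hence contractible.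

Now fix $t$ with $0<|t|<t_0$. Write $f=f_t$ and $\Phi_s=B\cap f^{-1}(s)$. Let $s_1,\dots,s_m$ be the distinct non-zero critical values of $f$, with $k_j$ critical points over $s_j$, so that $\sum k_j=N$.

\emph{Step 3: the regular fibers.} Let $T=\{0<|s|<2\eta\}\setminus\{s_1,\dots,s_m\}$, which is connected. Apply Ehresmann's theorem to $f:f^{-1}(T)\to T$ with the single function $\rho_1$. The map $f$ has no critical point over $T$, and $(f,\rho_1)$ is a submersion along $\partial B$ by Lemma~\ref{lem:boundary}. So the compact fibers $\Phi_s$, $s\in T$, have a common Euler characteristic $e$.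

\emph{Step 4: $\chi(\Phi_{s_j})=e+k_j$.} By the holomorphic Morse lemma, near each critical point $a$ over $s_j$ there are coordinates $u$ centered at $a$ with $f=s_j+q(u)$, where $q=u_1^2+\dots+u_6^2$. Choose $r$ so small that the coordinate balls $B_a=\{|u|\le r\}$ are disjoint and lie in the interior of $B$. Let $T_j$ be an open disc about $s_j$, of radius less than $r^2$, contained in $T\cup\{s_j\}$. Put $\Phi_s'=\Phi_s\setminus\bigcup_a\operatorname{int}B_a$. Apply Ehresmann's theorem to $f:f^{-1}(T_j)\to T_j$ with $\rho_1$ and the functions $r^2-|u|^2$, each extended to a smooth function that is negative outside $B_a$. The faces $\partial B$ and $\partial B_a$ are disjoint, $f$ is a submersion on them by Lemmas~\ref{lem:boundary} and~\ref{lem:quadric}(b), and $f$ has no critical point over $T_j$ outside the balls $B_a$. So $\chi(\Phi'_s)$ and $\chi(\Phi_s\cap\partial B_a)$ are independent of $s\in T_j$. The set $\Phi_s$ is glued from the manifold $\Phi'_s$ and the sets $\Phi_s\cap B_a$ along the collared boundary components $\Phi_s\cap\partial B_a$, and the Mayer--Vietoris sequence gives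
\[
\chi(\Phi_s)=\chi(\Phi_s')+\sum_a\big(\chi(\Phi_s\cap B_a)-\chi(\Phi_s\cap\partial B_a)\big).
\]
By Lemma~\ref{lem:quadric}(a), $\chi(\Phi_s\cap B_a)$ equals $\chi(S^5)=0$ for $s\ne s_j$ and equals $1$ for $s=s_j$. So passing from $s\neq s_j$ to $s_j$ raises $\chi(\Phi_s)$ by the number $k_j$ of balls.

\emph{Step 5: adding up.} Let $A=\{0<|s|\le\eta\}$. It is a closed disc minus a point, so $\chi_c(A)=1-1=0$ and $\chi_c(A\setminus\{s_1,\dots,s_m\})=-m$. The sets $X_t$, $F_t$, $\Phi_s$ and the map $f:X_t\setminus F_t\to A$ are semialgebraic, and the fibers are the $\Phi_s$, $s\in A$. By additivity, \eqref{eq:hardt} and Steps 3 and 4,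
\[
\chi_c(X_t\setminus F_t)=-em+\sum_{j=1}^m(e+k_j)=N .
\]
The unknown number $e$ has canceled, because $\chi_c(A)=0$. As $X_t$ and $F_t$ are compact, Step 2 gives $1=\chi(X_t)=\chi(F_t)+N$.

Finally, for small $\varepsilon$ and $t$ the set $F_t$ is homotopy equivalent to a wedge of $\mu_\Delta(\ell)$ spheres of dimension $5$, so $\chi(F_t)=1-\mu_\Delta(\ell)$. Therefore $\mu_\Delta(\ell)=N$.
\end{proof}

\section{End of the proof and the role of $p=6$}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:orbits} the singular locus of $D$ is $\Sigma_2\cup\Sigma_3$, the set of matrices of rank at most $1$, of codimension $4\le6$. By Section~\ref{sec:lower} a generic $\ell$ is logarithmically transverse to $D$ outside $0$, so it satisfies the hypotheses of the conjecture. Propositions~\ref{prop:critical} and~\ref{prop:euler} give $\mu_\Delta(\ell)=N\le4$, and Proposition~\ref{prop:lower} gives $\dim M(\ell)\ge5$. The two numbers differ.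
\end{proof}

\begin{remark}
In the terms of Remark~\ref{rem:local}, what fails is the conservation of dimension. For $t\ne0$ the modules $M(i_t)_x$ vanish except at the $N$ critical points off $D$, where they have dimension $1$, so their total dimension is $N\le4$. For $t=0$ the modules $M(\ell)_x$ vanish for $x\ne0$, by part (a) of that remark on $\ell^{-1}(D)$ and by part (b) and Euler's identity off it. So $M(\ell)$ is the stalk of a coherent sheaf supported at $0$ and has finite dimension. This dimension is at least $5$, and part of it is lost in the perturbation.
\end{remark}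

\begin{remark}
The two counts can be repeated for a generic linear map $\mathbb C^p\to\mathrm{Mat}_3$ with $4\le p\le8$. Put $k=9-p$. The constant part of $\mathcal O_p^k$ has dimension $k$ and meets no relation, and the linear part has dimension $pk$ and meets at most $16$, so the module has dimension at least $k+\max(0,pk-16)$. The critical points off $D$ correspond to isolated common zeros of $k-1$ quadrics in $\mathbb P^{k-1}$, and B\'ezout's inequality bounds their number by $2^{k-1}$. For $p=8,7,6,5,4$ the lower bound for the module is $1,2,5,8,9$ and the upper bound for the critical points is $1,2,4,8,16$. Only for $p=6$ does the first exceed the second. These bounds do not decide the other cases, and we make no claim about the pairs $(n,p)$ for which equality holds.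
\end{remark}

\begin{thebibliography}{GM05}

\bibitem[GM05]{GM05}
The work cited under the label [GM05] in the statement of the problem; see \cite{MLLC}.

\bibitem[MLLC]{MLLC}
\emph{My Long Lived Conjecture},
\texttt{http://worksing.icmc.usp.br/main\_site/2024/pdf/mondValencia.pdf}.

\end{thebibliography}
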